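# Every Hopf class of maps from $S^3$ to $S^2$ contains a minimizer of the 3-energy

## Two theorems on the conformal 3-energy

Let $g_0$ denote the standard round metric on $S^3$ and on $S^2\subset\mathbb R^3$. For a map $u:S^3\to S^2$ put
$$E_3(u)=\int_{S^3}|\nabla u|_{g_0}^3\,d\mathrm{vol}_{g_0}.$$
Maps in $W^{1,3}(S^3,S^2)$ have a well-defined homotopy class in $\pi_3(S^2)\simeq\mathbb Z$, indexed by the Hopf degree $d$. Put
$$\mathcal E_3^d=\inf\{E_3(u): u\in W^{1,3}(S^3,S^2),\ u\text{ has Hopf degree }d\}.$$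
The class of degree $d$ *admits a minimizing 3-harmonic map* if this infimum is attained.

**Theorem 1.** Every homotopy class admits a minimizing $3$-harmonic map: for every $d\in\mathbb Z$, $\mathcal E_3^d$ is attained.

**Theorem 2.**
(a) $\mathcal E_3^{d_1+d_2}<\mathcal E_3^{d_1}+\mathcal E_3^{d_2}$ for all $d_1,d_2\neq0$.
(b) For $d\ne0$, every minimizing sequence for $\mathcal E_3^d$ is relatively compact, strongly in $W^{1,3}(S^3)$, after composition with suitable orientation-preserving conformal diffeomorphisms of $S^3$. In particular the set of minimizers is compact modulo the conformal group.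
(c) There are $0<c<C$ with $c|d|^{3/4}\le\mathcal E_3^d\le C|d|^{3/4}$ for all $d$.

In plain words: wrap the 3-sphere over the 2-sphere in a prescribed topological way and stretch as little as possible, measuring stretch by the cube of the gradient. Is there a best way? Theorem 1 says that there always is. The question which classes have one is posed in "Minimizing fibrations and p-harmonic maps in homotopy classes from $S^3$ into $S^2$" (https://archive.intlpress.com/site/pub/files/_fulltext/journals/cag/1998/0006/0003/CAG-1998-0006-0003-a002.pdf). Theorem 2(a) says that doing two wrappings jointly is strictly cheaper than doing them separately. Theorem 2(b) says that the only way a minimizing sequence can fail to converge is through the symmetry group. Theorem 2(c) gives the growth of the minimal energy; taking logarithms, $\log\mathcal E_3^d/\log d\to\frac34$ as $d\to+\infty$.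

The proof has two halves. If $\mathcal E_3^d$ is not attained, then $\mathcal E_3^d\ge\mathcal E_3^{d'}+\mathcal E_3^{d''}$ for some $d'+d''=d$ with $d',d''\ne0$ (Proposition 6). If $\mathcal E_3^{d'}$ and $\mathcal E_3^{d''}$ are attained, gluing the two minimizers gives $\mathcal E_3^{d'+d''}<\mathcal E_3^{d'}+\mathcal E_3^{d''}$ (Proposition 8). A short minimality argument plays these against each other.

## Conformal invariance, and what a $W^{1,3}$ map can look like

**Notation.** $|\nabla u|$ is the Hilbert–Schmidt norm, $\omega$ is the area form of $S^2$ (so $\int_{S^2}\omega=4\pi$), $e_d:=\mathcal E_3^d$, and $\pi(z)=z/|z|$ on $\mathbb R^3\setminus\{0\}$; note $\|d\pi_z\|\le1/|z|$. $B_r(x)$ is the open ball, $B_r=B_r(0)$, and $B^c=S^3\setminus B$. $W^{1,3}(S^3,S^2)$ is the set of $u\in W^{1,3}(S^3,\mathbb R^3)$ with $|u|=1$ a.e. The letter $C$ is a constant that may change from line to line.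

If $\psi$ is a conformal diffeomorphism, with $\psi^*g=\mu^2g$, then $|\nabla(u\circ\psi)|=\mu\,|\nabla u|\circ\psi$ while the volume element scales by $\mu^3$. So $E_3(u\circ\psi)=E_3(u)$. Likewise $|\psi^*\alpha|=\mu|\alpha|\circ\psi$ for 1-forms and $|\psi^*F|=\mu^2|F|\circ\psi$ for 2-forms, so in dimension 3 the $L^3$-norm of 1-forms and the $L^{3/2}$-norm of 2-forms are conformally invariant. Stereographic projection is conformal, so we identify $S^3=\mathbb R^3\cup\{\infty\}$ and write
$$E(u)=\int_{\mathbb R^3}|\nabla u|^3dx,\qquad E(u;\Omega)=\int_\Omega|\nabla u|^3dx,$$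
with the Euclidean metric. Translations, dilations and rotations of $\mathbb R^3$, and inversions in round spheres, extend to conformal diffeomorphisms of $S^3$. Inversions reverse orientation.

A map in $W^{1,3}(S^3,S^2)$ need not be continuous. Take $\theta(x)=\log\log(e/|x|)$ for $0<|x|\le1$, $\theta=0$ for $|x|\ge1$, and $u=(\cos\theta,\sin\theta,0)$. Then $|\nabla\theta|=1/(|x|\log(e/|x|))$ for $|x|<1$, so with $\tau=\log(e/s)$
$$E(u)=4\pi\int_0^1\frac{s^2\,ds}{s^3\log^3(e/s)}=4\pi\int_1^\infty\tau^{-3}d\tau=2\pi .$$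
As $x\to0$ the map turns around the equator infinitely often, so there is no limit at $0$. A definition of degree for such maps is needed.

Textbook facts used freely: for a.e. $s$ the restriction of a $W^{1,3}$ function to $\partial B_s(x)$ is its trace and lies in $W^{1,3}(\partial B_s(x))$; on a 2-sphere $W^{1,3}$ embeds compactly into $C^0$ (Morrey); two $W^{1,3}$ functions on the two sides of a sphere with equal traces form a $W^{1,3}$ function; a single point is removable for bounded functions with gradient in $L^3$; in a uniformly convex space such as $L^3$, weak convergence together with $\limsup\|f_k\|\le\|f\|$ gives strong convergence.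

## The Hopf degree as an integral

$C^\infty(S^3,S^2)$ is dense in $W^{1,3}(S^3,S^2)$, and for each $u\in W^{1,3}(S^3,S^2)$ all smooth maps sufficiently $W^{1,3}$-close to $u$ are homotopic to each other (Schoen–Uhlenbeck, J. Diff. Geom. 1983; White, Acta Math. 1988). The degree of $u$ is the Hopf degree of these approximations.

For an $L^3$ 1-form $\alpha$ and an $L^{3/2}$ 2-form $F$ on $S^3$, "$d\alpha=F$" means $\int\alpha\wedge d\zeta=\int F\wedge\zeta$ for all smooth 1-forms $\zeta$ on $S^3$. For smooth forms this is Stokes' theorem applied to $d(\alpha\wedge\zeta)=d\alpha\wedge\zeta-\alpha\wedge d\zeta$.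

**Proposition 3.** For $u\in W^{1,3}(S^3,S^2)$ there is a 1-form $\alpha\in L^3$ with $d\alpha=u^*\omega$, and for every such $\alpha$
$$\deg u=\frac1{16\pi^2}\int_{S^3}\alpha\wedge u^*\omega .\tag{1}$$
Moreover $\deg$ is continuous on $W^{1,3}(S^3,S^2)$.

*Proof.* For smooth maps and forms, (1) is Whitehead's formula. We pass to the limit. Let $u_j\to u$ in $W^{1,3}$ with $u_j$ smooth; for a subsequence also $u_j\to u$ a.e. The components of $u^*\omega$ are $u\cdot(\partial_iu\times\partial_ku)$. The products $\partial_iu_j\times\partial_ku_j$ converge in $L^{3/2}$, and the factors $u_j$ are bounded and converge a.e., so $u_j^*\omega\to u^*\omega$ in $L^{3/2}$.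

Let $\Delta=dd^*+d^*d$ on 2-forms of $S^3$. It is invertible because $H^2(S^3)=0$. Put $\alpha_j=d^*\Delta^{-1}u_j^*\omega$, a smooth form. Since $d\,u_j^*\omega=0$ and $d$ commutes with $\Delta^{-1}$, we have $d\alpha_j=dd^*\Delta^{-1}u_j^*\omega=u_j^*\omega$. The operator $d^*\Delta^{-1}:L^{3/2}\to W^{1,3/2}\subset L^3$ is bounded (elliptic regularity, then Sobolev in dimension 3). Hence $\alpha_j\to\alpha:=d^*\Delta^{-1}u^*\omega$ in $L^3$ and $d\alpha=u^*\omega$. As $\frac13+\frac23=1$, Hölder lets (1) pass to the limit for this $\alpha$.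

If $\alpha'$ is another choice, $\beta=\alpha'-\alpha\in L^3$ is closed, and $\int\beta\wedge u^*\omega=\lim_j\int\beta\wedge d\alpha_j=0$, since each $\alpha_j$ is a smooth test form. So the choice does not matter.

For continuity, let $u_j\to u$ with $u_j\in W^{1,3}(S^3,S^2)$. By what was just shown $\alpha_j=d^*\Delta^{-1}u_j^*\omega$ is admissible in (1) for $u_j$, and the same passage to the limit gives $\deg u_j\to\deg u$ along a subsequence. Every subsequence has such a further subsequence, so the full sequence converges. $\square$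

**Example (the Hopf map).** Let $\mathsf h(z_1,z_2)=(2z_1\bar z_2,|z_1|^2-|z_2|^2)$ on $S^3\subset\mathbb C^2$. At $(1,0)$ the fibre direction is killed and the $z_2$-plane is stretched by the factor $2$; by $SU(2)$-symmetry the same holds everywhere. So $|\nabla\mathsf h|^2=8$ and $E(\mathsf h)=8^{3/2}\cdot2\pi^2=32\sqrt2\,\pi^2$. Let $\theta=\sum_j(x_jdy_j-y_jdx_j)$. At $(1,0)$ we have $d\theta=2\,dx_2\wedge dy_2$ on the horizontal plane, while $\mathsf h^*\omega=\pm4\,dx_2\wedge dy_2$. Hence $\mathsf h^*\omega=\pm2\,d\theta$, we may take $\alpha=\pm2\theta$, and $\int\alpha\wedge\mathsf h^*\omega=4\int\theta\wedge d\theta=\pm4\cdot2\cdot2\pi^2=\pm16\pi^2$. So $\deg\mathsf h=\pm1$. The discontinuous map of the previous section has $u^*\omega=0$ (its image is a circle), so its degree is $0$.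

*Symmetries.* By (1), $\deg$ is invariant under orientation-preserving diffeomorphisms of $S^3$ and changes sign under orientation-reversing ones. For $T\in O(3)$ acting on the target, $T^*\omega=\pm\omega$, so $\alpha$ becomes $\pm\alpha$, and since (1) is quadratic,
$$\deg(T\circ u)=\deg u\qquad\text{for all }T\in O(3).\tag{2}$$
Reflections of the target are free of charge. Composing with an orientation-reversing isometry of $S^3$ gives $e_{-d}=e_d$.

*Lower bound.* The norm of $u^*\omega$ is the product of the two singular values of $\nabla u$, so $|u^*\omega|\le\frac12|\nabla u|^2$. With $\alpha=d^*\Delta^{-1}u^*\omega$,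
$$16\pi^2|\deg u|\le\|\alpha\|_3\|u^*\omega\|_{3/2}\le C\|u^*\omega\|_{3/2}^2\le C'E(u)^{4/3}.$$
Hence
$$e_d\ge c\,|d|^{3/4}.\tag{3}$$
This is the lower bound in Theorem 2(c). Consequently $\{d:e_d\le M\}$ is finite for every $M$, and $c_0:=\min_{d\ne0}e_d$ exists and is positive. In particular,
$$E(u)<c_0\ \Longrightarrow\ \deg u=0.\tag{4}$$

## Cutting and capping along a round sphere

Both halves of the proof replace a map inside a ball. We need to know what this does to the degree. The answer: cut $S^3$ along the sphere and close up each side, using the same cap.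

**Lemma 4 (additivity).** Let $B\subset\mathbb R^3$ be a round ball, $\Sigma=\partial B$, $\tau$ the inversion in $\Sigma$. Let $u\in W^{1,3}(S^3,S^2)$ and $w\in W^{1,3}(B,S^2)$ have the same trace on $\Sigma$. Put
$$u'=\begin{cases}w&\text{on }B\\u&\text{on }B^c\end{cases},\qquad v=\begin{cases}u&\text{on }B\\w\circ\tau&\text{on }B^c.\end{cases}$$
Then $u',v\in W^{1,3}(S^3,S^2)$, $\deg u=\deg u'+\deg v$, and $E(v)=E(u;B)+E(w;B)$.

*Proof.* The map $\tau$ is a smooth conformal diffeomorphism of $S^3$, exchanges $B$ with the interior of $B^c$, and is the identity on $\Sigma$. So traces match, $u',v\in W^{1,3}$, and the energy identity is conformal invariance.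

**Step 1: make the two primitives equal outside $B$.** Choose $\alpha,\beta\in L^3$ with $d\alpha=u^*\omega$ and $d\beta=u'^*\omega$. On the interior of $B^c$ the maps agree, so $\lambda=\alpha-\beta$ is closed and in $L^3$ there. We claim $\lambda=d\varphi$ with $\varphi\in W^{1,3}(B^c)$. Pull back by $\tau$, so that the domain is a Euclidean ball. Dilate the closed form so that it is defined on a slightly larger concentric ball, and mollify. This gives closed forms, smooth up to the boundary, converging to it in $L^3$. They have smooth mean-zero primitives, and Poincaré's inequality makes these primitives converge in $W^{1,3}$; the limit is a primitive. Go back by $\tau$. Now extend $\varphi$ to $W^{1,3}(S^3)$ and replace $\beta$ by $\beta+d\varphi$, which is still in $L^3$ with $d(\beta+d\varphi)=u'^*\omega$. From now on $\alpha=\beta$ on $B^c$.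

**Step 2: localize the weak equations to $B$.** For smooth 1-forms $\zeta$ on $S^3$ set
$$T_\alpha(\zeta)=\int_B(\alpha\wedge d\zeta-u^*\omega\wedge\zeta),\qquad T_\beta(\zeta)=\int_B(\beta\wedge d\zeta-w^*\omega\wedge\zeta).$$
Since $\int_{S^3}(\alpha\wedge d\zeta-u^*\omega\wedge\zeta)=0=\int_{S^3}(\beta\wedge d\zeta-u'^*\omega\wedge\zeta)$ and the integrands agree on $B^c$, we have $T_\alpha=T_\beta$.

**Step 3: produce a primitive for $v^*\omega$.** Let $\gamma=\alpha$ on $B$ and $\gamma=\tau^*(\beta|_B)$ on $B^c$; then $\gamma\in L^3$. We claim $d\gamma=v^*\omega$ on $S^3$. Let $\eta$ be a smooth 1-form. On $B^c$, using $\tau^2=\mathrm{id}$, we have $\gamma\wedge d\eta-v^*\omega\wedge\eta=\tau^*(\beta\wedge d\tau^*\eta-w^*\omega\wedge\tau^*\eta)$, and $\tau:B^c\to B$ reverses orientation. Hence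
$$\int_{S^3}(\gamma\wedge d\eta-v^*\omega\wedge\eta)=T_\alpha(\eta)-T_\beta(\tau^*\eta)=T_\alpha(\xi),\qquad\xi=\eta-\tau^*\eta .$$
The form $\xi$ is smooth on $\bar B$, and its pullback to $\Sigma$ vanishes because $\tau|_\Sigma=\mathrm{id}$. Let $\bar\xi$ be the extension of $\xi|_B$ by zero. For a test 1-form $\zeta$, Stokes gives $\int_B d\xi\wedge\zeta-\int_B\xi\wedge d\zeta=\int_\Sigma\xi\wedge\zeta=0$, so $d\bar\xi=1_B\,d\xi$ in distributions. The mollifications $\bar\xi_\epsilon$ in $\mathbb R^3$ are smooth with compact support, $\bar\xi_\epsilon\to\bar\xi$ in $L^3$, and $d\bar\xi_\epsilon=(1_Bd\xi)_\epsilon\to1_Bd\xi$ in $L^{3/2}$. Test $d\alpha=u^*\omega$ with $\bar\xi_\epsilon$ and let $\epsilon\to0$; since $\alpha\in L^3$ and $u^*\omega\in L^{3/2}$, the limit is $T_\alpha(\xi)=0$. The claim follows.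

**Step 4: read off the degrees.** By (1) and the orientation reversal of $\tau$,
$$16\pi^2\deg v=\int_B\alpha\wedge u^*\omega-\int_B\beta\wedge w^*\omega=16\pi^2(\deg u-\deg u'),$$
where the last equality holds because $\alpha\wedge u^*\omega=\beta\wedge u'^*\omega$ on $B^c$. $\square$

**Corollary 5.** If in Lemma 4 $E(u;B)+E(w;B)<c_0$, then $\deg u'=\deg u$.

*Proof.* $E(v)<c_0$, so $\deg v=0$ by (4). $\square$

## Dilations defeat the direct method

For $d=0$ constants are minimizers. For $d\neq0$ the sensible first attempt is the direct method: take $u_k$ of degree $d$ with $E(u_k)\to e_d$, extract a weak limit $u$, use $E(u)\le\liminf E(u_k)$. It stops at one point: $u$ may have the wrong degree. If $u$ is smooth of degree $d\ne0$, the maps $u_\lambda(x)=u(\lambda x)$ all have degree $d$ and energy $E(u)$. As $\lambda\to\infty$ they converge to $u(\infty)$ at every $x\ne0$, hence weakly in $W^{1,3}$ to a constant.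

This particular loss can be repaired, because dilations and translations are symmetries: rescale so that a fixed amount of energy sits in $B_1$. What remains is that part of the map stays in $\mathbb R^3$ while another part escapes to infinity, each carrying some degree. The next proposition says that nothing else can happen.

**Proposition 6.** Let $d\neq0$. Either $e_d$ is attained, or there are $d',d''\ne0$ with $d'+d''=d$ and $e_d\ge e_{d'}+e_{d''}$.

*Proof.* Let $\deg u_k=d$, $E(u_k)\to e_d$, and $\delta:=c_0/4$.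

**Step 1: normalize, to prevent a trivial weak limit.** Let $Q_k(r)=\sup_xE(u_k;B_r(x))$. The supremum is attained, since $E(u_k;B_r(x))$ is continuous in $x$ and tends to $0$ as $|x|\to\infty$. By absolute continuity of the integral, $Q_k$ is continuous in $r$ and $Q_k(0+)=0$. Finally $Q_k(r)\to E(u_k)\ge c_0>\delta$ as $r\to\infty$. So $Q_k(r_k)=\delta$ for some $r_k$, attained at some $x_k$. After a translation and a dilation,
$$\sup_xE(u_k;B_1(x))=E(u_k;B_1)=\delta.\tag{5}$$
Degrees and energies are unchanged. Pass to a subsequence with $u_k\rightharpoonup u$ weakly in $W^{1,3}(S^3)$, strongly in $L^3$ and a.e. Then $u\in W^{1,3}(S^3,S^2)$.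

**Step 2: strong convergence on bounded sets.** The purpose is to show that no energy disappears at finite distance. The reason is that on balls of radius at most $1$ the energy is too small to carry degree, so there $u_k$ may be replaced by a copy of $u$ without changing its class, and near-minimality compares the two energies.

Fix $x\in\mathbb R^3$ and start from an arbitrary subsequence. Since $\int_{1/2}^1\|u_k-u\|^3_{L^3(\partial B_s(x))}ds\to0$, along a further subsequence $u_k\to u$ in $L^3(\partial B_s(x))$ for a.e. $s\in(\frac12,1)$. By Fatou, $\liminf_k\int_{\partial B_s(x)}|\nabla u_k|^3<\infty$ for a.e. such $s$. Choose $s$ with both properties and a further subsequence; with $B=B_s(x)$, $f_k=u_k|_{\partial B}$, $f=u|_{\partial B}$, the $f_k$ are bounded in $W^{1,3}(\partial B)$ and converge to $f$ in $L^3$. By the compact embedding $W^{1,3}(\partial B)\subset C^0$, $f_k\to f$ uniformly. For ease of notation let $x=0$. For $\eta\in(0,\frac s2)$ and $k$ so large that $\|f_k-f\|_\infty\le\frac12$,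 let
$$w_k(y)=u\big(\tfrac{s}{s-\eta}y\big)\quad(|y|\le s-\eta),$$
$$w_k(y)=\pi\Big(f+\tfrac{|y|-s+\eta}{\eta}(f_k-f)\Big)\big(\tfrac{sy}{|y|}\big)\quad(s-\eta\le|y|\le s).$$
The argument of $\pi$ has norm at least $\frac12$, so $\|d\pi\|\le2$ there. On $|y|=s-\eta$ both formulas give $f(sy/|y|)$, and on $|y|=s$ we get $f_k$. So $w_k\in W^{1,3}(B,S^2)$ and $w_k=u_k$ on $\partial B$. The inner ball contributes exactly $E(u;B)$, by scale invariance. In the shell $|\nabla w_k|\le C(|\nabla f_k|+|\nabla f|+\eta^{-1}|f_k-f|)$, and the shell has thickness $\eta$, so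
$$E(w_k;B)\le E(u;B)+C\eta\big(\|\nabla f_k\|_3^3+\|\nabla f\|_3^3\big)+C\eta^{-2}\|f_k-f\|_\infty^3 .$$
With $\eta=\eta_k=\|f_k-f\|_\infty+\frac1k$ the error tends to $0$. Thus $E(w_k;B)\le E(u;B)+o(1)\le\delta+o(1)$, since $E(u;B)\le\liminf E(u_k;B)\le\delta$ by (5).

Now $E(u_k;B)+E(w_k;B)\le2\delta+o(1)=\frac{c_0}2+o(1)<c_0$ for large $k$. By Corollary 5 the map equal to $w_k$ on $B$ and to $u_k$ off $B$ has degree $d$. Its energy is therefore at least $e_d=E(u_k)-o(1)$, which says $E(u_k;B)\le E(w_k;B)+o(1)\le E(u;B)+o(1)$. Together with weak convergence and uniform convexity of $L^3$ this gives $\nabla u_k\to\nabla u$ in $L^3(B)$, in particular in $L^3(B_{1/2}(x))$, along this subsequence. Every subsequence has such a further subsequence, so the whole sequence converges strongly in $W^{1,3}(B_{1/2}(x))$ for every $x$, hence in $W^{1,3}_{loc}(\mathbb R^3)$. In particular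
$$E(u;B_1)=\delta>0.\tag{6}$$

**Step 3: find a large sphere with little energy on it.** Let $d'=\deg u$ and $d''=d-d'$. We want to cut $u_k$ into the part near $u$ and the part escaping to $\infty$. Let $\varepsilon>0$ be small and choose $R_0$ with $E(u;\mathbb R^3\setminus B_{R_0})\le\varepsilon$. The set of $R\in(R_0,2R_0)$ with $\int_{\partial B_R}|\nabla u|^3>2\varepsilon/R_0$ has measure at most $R_0/2$, so the set of $R\in(R_0,2R_0)$ with
$$R\int_{\partial B_R}|\nabla u|^3\le4\varepsilon$$
has positive measure. By Step 2, $u_k\to u$ strongly in $W^{1,3}(B_{2R_0})$. By Fubini, along a subsequence $f_k:=u_k|_{\partial B_R}\to f:=u|_{\partial B_R}$ strongly in $W^{1,3}(\partial B_R)$ for a.e. $R$. Fix an $R$ with both properties. For large $k$ also $R\int_{\partial B_R}|\nabla f_k|^3\le5\varepsilon$. Morrey's inequality on the unit 2-sphere, applied to $f_k(R\,\cdot)$, whose gradient has $\int_{S^2}|\nabla(f_k(R\,\cdot))|^3=R\int_{\partial B_R}|\nabla f_k|^3$, gives $\mathrm{osc}\,f_k,\ \mathrm{osc}\,f\le C\varepsilon^{1/3}\le\frac12$.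

**Step 4: cap off cheaply.** Fix $\theta\in\partial B_R$ and on $B_R$ put
$$w_k(y)=\pi\Big(\tfrac{|y|}Rf_k\big(\tfrac{Ry}{|y|}\big)+\big(1-\tfrac{|y|}R\big)f_k(\theta)\Big),$$
and define $w$ in the same way from $f$. The argument of $\pi$ differs from $f_k(\theta)$ by at most $\mathrm{osc}\,f_k\le\frac12$, so its norm is at least $\frac12$. Its radial derivative is at most $R^{-1}\mathrm{osc}\,f_k$; its tangential derivative is at most $\frac{|y|}R\cdot\frac R{|y|}|\nabla f_k|(\frac{Ry}{|y|})$. Hence $|\nabla w_k(y)|\le C\big(|\nabla f_k|(\tfrac{Ry}{|y|})+R^{-1}\mathrm{osc}\,f_k\big)$, the maps are in $W^{1,3}(B_R,S^2)$, and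
$$E(w_k;B_R)\le C\Big(R\int_{\partial B_R}|\nabla f_k|^3+(\mathrm{osc}\,f_k)^3\Big)\le C\varepsilon,\qquad E(w;B_R)\le C\varepsilon .$$
Since $f_k\to f$ in $W^{1,3}(\partial B_R)$ and uniformly, the arguments of $\pi$ converge in $W^{1,3}(B_R)$ and uniformly; as $\pi$ is smooth on $\{|z|\ge\frac12\}$ away from $\infty$ and the arguments are bounded, $w_k\to w$ in $W^{1,3}(B_R)$.

**Step 5: count degree and energy.** Lemma 4 for $u_k$, $w_k$ on $B_R$ gives $d=\deg u_k'+\deg v_k$, with $u_k'=w_k$ in $B_R$ and $u_k$ outside, $v_k=u_k$ in $B_R$ and $w_k\circ\tau$ outside, and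
$$E(u_k')+E(u_k;B_R)\le E(u_k)+C\varepsilon.\tag{7}$$
Moreover $v_k\to\hat v$ strongly in $W^{1,3}$, where $\hat v=u$ in $B_R$ and $\hat v=w\circ\tau$ outside. By continuity of the degree, $\deg v_k=\deg\hat v$ for large $k$. Lemma 4 for $u,w$ gives $d'=\deg u''+\deg\hat v$ with $u''=w$ in $B_R$, $u''=u$ outside. Since $E(u'')\le C\varepsilon+\varepsilon<c_0$ for small $\varepsilon$, $\deg u''=0$ and $\deg\hat v=d'$. Thus $\deg u_k'=d-d'=d''$ and $E(u_k')\ge e_{d''}$. Let $k\to\infty$ in (7):
$$e_d+C\varepsilon\ge e_{d''}+E(u;B_R)\ge e_{d''}+E(u)-\varepsilon .$$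
Letting $\varepsilon\to0$,
$$e_d\ge E(u)+e_{d''}\ge e_{d'}+e_{d''}.\tag{8}$$

**Step 6: conclude.** If $d'=0$, then $d''=d$ and (8) reads $e_d\ge E(u)+e_d$, contradicting (6). If $d''=0$, then $\deg u=d$ and $E(u)\le e_d$, so $e_d$ is attained. Otherwise $d',d''\ne0$ and (8) is the asserted splitting. $\square$

This already settles the simplest nontrivial cases: if $d\ne0$ and $e_d<2c_0$, then $e_d$ is attained, because a splitting would give $e_d\ge2c_0$. In particular every degree with $e_d=c_0$ has a minimizer. For larger $e_d$ one must exclude the splitting itself.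

## Why gluing along constants cannot give a strict inequality

To contradict a splitting we want $e_{d_1+d_2}<e_{d_1}+e_{d_2}$. The obvious construction makes both maps constant near a point and joins them there. Take smooth $u_i$ with $\deg u_i=d_i$ and $E(u_i)\le e_{d_i}+\epsilon$. After a rotation of the target, $u_1(0)=u_2(0)=N$. Let $\psi_r$ be $0$ on $B_r$, $1$ off $B_{2r}$, linear in $|x|$ between, and $\tilde u_i=\pi(N+\psi_r(u_i-N))$. Since $|u_i-N|\le C|x|$, the gradient of $\tilde u_i$ on $B_{2r}$ is bounded, so this costs $O(r^3)$ and, by Corollary 5 on $B_{2r}$, keeps the degree. With an orientation-preserving $\iota$ of the form "reflection composed with $x\mapsto x/|x|^2$", let $w=\tilde u_1$ off $B_r$ and $w=\tilde u_2(r^2\iota(x))$ on $B_r$; both are $N$ on $\partial B_r$. Lemma 4 with the constant cap $N$ gives $\deg w=\deg\tilde u_1+\deg(\tilde u_2\circ r^2\iota)=d_1+d_2$, and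
$$E(w)=E(\tilde u_1)+E(\tilde u_2).$$
With $r,\epsilon\to0$ this proves $e_{d_1+d_2}\le e_{d_1}+e_{d_2}$. But $\tilde u_i$ is a competitor for $e_{d_i}$, so $E(\tilde u_1)+E(\tilde u_2)\ge e_{d_1}+e_{d_2}$ always. No choice of cut-off improves this.

The energy removed from the small ball must therefore be positive, so the two maps should be joined where their gradients do not vanish. Near $0$ let them look like $N+A_1x$ and $N+A_2x$ with $A_i\neq0$. Discarding $B_r$ from the domain of each saves $\frac{4\pi}3r^3(|A_1|^3+|A_2|^3)$ to leading order. Suppose first that $A_1=A_2=A$ and that $A$ is a $2\times3$ matrix whose third column is $0$. Then $\iota(x)=\sigma x/|x|^2$ with $\sigma(y)=(y_1,y_2,-y_3)$ preserves orientation and $A\sigma=A$, so $A(r^2\iota(x))=Ax$ on $|x|=r$. The pieces fit without any transition and the whole saving is kept. The reflection $\sigma$, which is needed because an inversion reverses orientation, does no harm because a linear map $\mathbb R^3\to\mathbb R^2$ has a kernel.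

In general, rotations and one dilation per map bring us only to $A_1y=(y_1,ay_2)$, $A_2y=(y_1,by_2)$ with $0\le a\le b\le1$. If $a<b$ a transition shell is needed, and its cost is also of order $r^3$. So the comparison is between constants, and the interpolation matters.

## The cost of interpolating between two linear maps

On the shell $1\le|y|\le L$ (to be scaled by $r$) try $v(y)=A_1y+(0,e\lambda(|y|)y_2)$, with $e=b-a$, $\lambda$ Lipschitz, $\lambda(1)=1$, $\lambda(L)=0$. Then $v=A_2y$ on $|y|=1$ and $v=A_1y$ on $|y|=L$. For fixed $L$, the balance per $r^3$ is, as $r\to0$,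
$$\int_{1<|y|<L}\big(|\nabla v|^3-|A_1|^3\big)dy-\tfrac{4\pi}3\big(|A_1|^3+|A_2|^3\big),$$
because the outer map loses $\frac{4\pi}3L^3|A_1|^3$, which is $\frac{4\pi}3|A_1|^3$ plus the integral of $|A_1|^3$ over the shell. We need it negative.

Test the most unequal case $a=0$, $b=1$, so $e=1$, $|A_1|^2=1$, $|A_2|^2=2$. The saving is $\frac{4\pi}3(1+2\sqrt2)$. Let $\phi=(0,\lambda(|y|)y_2)$. Here $|\nabla v|^2=1+|\nabla\phi|^2$, and $(1+X)^{3/2}\ge1+\frac32X$, so the cost is at least $\frac32\int|\nabla\phi|^2$. With $s=|y|$, $n=y/|y|$, $c=n_2$ we have $\nabla\phi_2=\lambda\,\mathbf e_2+\lambda's\,c\,n$ ($\mathbf e_2$ the second basis vector), and $c^2$ has mean $\frac13$ on the unit sphere, so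
$$\int|\nabla\phi|^2=4\pi\int_1^L\Big(\lambda^2s^2+\tfrac23\lambda\lambda's^3+\tfrac13\lambda'^2s^4\Big)ds=\frac{4\pi}3\Big(\int_1^L\lambda'^2s^4ds-1\Big),$$
where the middle term was integrated by parts: $\frac13\int(\lambda^2)'s^3=-\frac13-\int\lambda^2s^2$.

*Linear interpolation fails.* If $\lambda$ is linear, then with $x=L-1$
$$\int_1^L\lambda'^2s^4ds=\frac{(1+x)^5-1}{5x^2}=\frac1x+2+2x+x^2+\frac{x^3}5\ge2+2\sqrt2 .$$
So the cost is at least $\frac32\cdot\frac{4\pi}3(1+2\sqrt2)$, one and a half times the saving, whatever $L$ is. In this case the glued map has, for small $r$, more energy than the two pieces together.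

*The better profile.* By Cauchy–Schwarz, $1=(\int_1^L\lambda'ds)^2\le\int\lambda'^2s^4\cdot\int s^{-4}<\frac13\int\lambda'^2s^4$, so the integral exceeds $3$; on $[1,\infty)$ the value $3$ is attained by $\lambda=s^{-3}$. The correction is then $\phi_2=e\,y_2|y|^{-3}=-e\,\partial_2|y|^{-1}$, the decaying harmonic function with boundary values $ey_2$. Its quadratic cost $\frac32\cdot\frac{4\pi}3\cdot2=\frac{4\pi}3\cdot3$ is below $\frac{4\pi}3(1+2\sqrt2)\approx\frac{4\pi}3\cdot3.828$. The higher-order terms of the cubic energy still have to fit into the remaining gap. They do, barely; this is Steps 5 and 6 of Proposition 8. The infinite tail of $\phi$ will be cut off far away.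

## Replacing a map by its first-order expansion near a point

Gluing needs maps that are exactly $\pi(N+Ax)$ near a point. A $W^{1,3}$ minimizer is not assumed to be regular, so we use Lebesgue points.

**Lemma 7.** Let $u\in W^{1,3}(S^3,S^2)$. For a.e. $p\in\mathbb R^3$, with $A=\nabla u(p)$: $A$ maps $\mathbb R^3$ into $T_{u(p)}S^2$, and $U_\rho(y):=\frac{u(p+\rho y)-u(p)}\rho\to Ay$ in $W^{1,3}(B_2)$ as $\rho\to0$. For such $p$, say $p=0$, $u(p)=N$, there are, for small $\rho$, maps $\tilde u_\rho\in W^{1,3}(S^3,S^2)$ with $\tilde u_\rho=\pi(N+Ax)$ on $B_\rho$, $\tilde u_\rho=u$ off $B_{2\rho}$, $E(\tilde u_\rho)\le E(u)+o(\rho^3)$, and $\deg\tilde u_\rho=\deg u$.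

*Proof.* **Step 1: the blow-up converges.** From $|u|^2=1$ we get $\langle u,\partial_iu\rangle=0$ a.e., which is the first claim. Let $p$ be an $L^3$-Lebesgue point of $u$ and of $\nabla u$, put $g_\rho(y)=U_\rho(y)-Ay$. Then $\nabla g_\rho(y)=\nabla u(p+\rho y)-A\to0$ in $L^3(B_2)$, and $\epsilon_\rho:=\sup_{\rho'\le\rho}\|\nabla g_{\rho'}\|_{L^3(B_2)}\to0$. The gradient controls $g_\rho$ only up to its mean, so we bound the mean. Let $m(\rho)$ be the mean of $u(x)-u(p)-A(x-p)$ over $B_\rho(p)$. Then $m(\rho')/\rho'$ and $m(2\rho')/\rho'$ are the means of $g_{\rho'}$ over $B_1$ and $B_2$, so by Poincaré $|m(2\rho')-m(\rho')|\le C\epsilon_\rho\rho'$ for $\rho'\le\rho$. Also $m(\rho')\to0$ as $\rho'\to0$. Summing over $\rho'=2^{-j}\rho$, $j\ge0$, gives $|m(2\rho)|\le2C\epsilon_\rho\rho$. So the mean of $g_\rho$ over $B_2$ is $O(\epsilon_\rho)$, and Poincaré again gives $g_\rho\to0$ in $W^{1,3}(B_2)$.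

**Step 2: interpolate.** Let $p=0$, $u(0)=N$. By Fubini there is $t=t_\rho\in(\frac32,2)$, outside any prescribed null set, with $\|g_\rho\|^3_{W^{1,3}(\partial B_t)}\le2\|g_\rho\|^3_{W^{1,3}(B_2)}\to0$; then $\sup_{\partial B_t}|g_\rho|\to0$ by Morrey. Let
$$V_\rho(y)=Ay\ \ (|y|\le1),\qquad V_\rho(y)=Ay+\tfrac{|y|-1}{t-1}\,g_\rho\big(\tfrac{ty}{|y|}\big)\ \ (1\le|y|\le t).$$
As $t-1\ge\frac12$, $V_\rho$ is bounded uniformly in $\rho$ and $\|V_\rho-A\,\cdot\|_{W^{1,3}(B_t)}\to0$. Put $\tilde u_\rho(x)=\pi(N+\rho V_\rho(x/\rho))$ on $B_{t\rho}$ and $\tilde u_\rho=u$ elsewhere. On $\partial B_{t\rho}$, $V_\rho=U_\rho$, so $N+\rho V_\rho(x/\rho)=u(x)$, which has norm $1$, and the traces agree. On $B_\rho$, $\tilde u_\rho=\pi(N+Ax)$.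

**Step 3: energy and degree.** The points to which $\pi$ is applied satisfy $|z|\ge1-C\rho$, so $\|d\pi_z\|\le1+C\rho$, and
$$E(\tilde u_\rho;B_{t\rho})\le\rho^3(1+C\rho)\int_{B_t}|\nabla V_\rho|^3=\rho^3\big(|A|^3|B_t|+o(1)\big),$$
$$E(u;B_{t\rho})=\rho^3\int_{B_t}|\nabla U_\rho|^3=\rho^3\big(|A|^3|B_t|+o(1)\big).$$
Subtracting gives $E(\tilde u_\rho)\le E(u)+o(\rho^3)$. Both energies are $O(\rho^3)$, so for small $\rho$ Corollary 5 on $B_{t\rho}$ gives $\deg\tilde u_\rho=\deg u$. $\square$

## Strict subadditivity for attained classes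

**Proposition 8.** If $d_1,d_2\ne0$ and $e_{d_1},e_{d_2}$ are attained, then $e_{d_1+d_2}<e_{d_1}+e_{d_2}$.

*Proof.* Let $u_1,u_2$ be minimizers of degrees $d_1,d_2$.

**Step 1: align the first-order expansions.** Since $E(u_i)>0$, there are points $p_i$ as in Lemma 7 where $A_i=\nabla u_i(p_i)\neq0$. We may apply translations, dilations and $SO(3)$-rotations in the domain, and by (2) all of $O(3)$ in the target, without changing degree or energy. If $\psi(y)=p_i+\lambda Sy$ and $T\in O(3)$, then $T\circ u_i\circ\psi$ has at $0$ the blow-up $\lambda TA_iS$. So assume $p_1=p_2=0$, $u_1(0)=u_2(0)=N=(0,0,1)$, $T_NS^2=\mathbb R^2$, and view $A_i$ as $2\times3$ matrices. By the singular value decomposition, $A_1=PDQ$ with $P\in O(2)$, $Q\in O(3)$, and $D$ the $2\times3$ matrix with diagonal entries $a_1\ge a_2\ge0$. Since $D$ kills the third basis vector, the third row of $Q$ may be multiplied by $-1$, so we may take $Q\in SO(3)$. Apply $P^{-1}$, extended to fix $N$, on the target and $Q^{-1}$ on the domain;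 the gradient becomes $D$. Do the same for $A_2$. After dilations the largest singular values are $1$:
$$A_1y=(y_1,ay_2),\qquad A_2y=(y_1,by_2),\qquad0\le a,b\le1,$$
and, exchanging $u_1,u_2$ if necessary, $a\le b$. Put $e=b-a\in[0,1]$, $m=1+a^2=|A_1|^2$; $|A_2|^2=1+b^2$.

**Step 2: define the glued map.** Let $\sigma(y)=(y_1,y_2,-y_3)$ and $\iota(x)=\sigma x/|x|^2$. As a reflection composed with an inversion, $\iota$ is an orientation-preserving conformal diffeomorphism of $S^3$. Note $A_2\sigma=A_2$. For $R>1$ and $L=2R$ let $\chi_R(y)=1$ for $|y|\le R$, $0$ for $|y|\ge2R$, and linear in $|y|$ in between. Set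
$$\phi(y)=\big(0,\,e\,y_2|y|^{-3}\big),\qquad\phi_R=\chi_R\phi,\qquad v_R(y)=A_1y+\phi_R(y)\quad(|y|\ge1).$$
So $v_R=A_2y$ on $|y|=1$ and $v_R=A_1y$ for $|y|\ge L$. For small $r$ let $\tilde u_1$ be given by Lemma 7 for $u_1$ with $\rho=Lr$, and $\tilde u_2$ for $u_2$ with $\rho=r$. Define
$$w(x)=\begin{cases}\tilde u_1(x),&|x|\ge Lr,\\\pi\big(N+r\,v_R(x/r)\big),&r\le|x|\le Lr,\\\tilde u_2(r^2\iota(x)),&|x|\le r.\end{cases}$$
The pieces match: on $|x|=Lr$ both are $\pi(N+A_1x)$; on $|x|=r$ we have $r^2\iota(x)=\sigma x$ and $\pi(N+A_2\sigma x)=\pi(N+A_2x)$. So $w\in W^{1,3}(S^3,S^2)$.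

**Step 3: $\deg w=d_1+d_2$ for small $r$.** Apply Lemma 4 to $w$, the ball $B_r$ and the cap $k(x)=\pi(N+A_2x)$, with $\tau(x)=r^2x/|x|^2$. The map $v$ of the lemma is $\tilde u_2(r^2\iota(x))$ on $B_r$. For $|x|>r$ it is $k(\tau x)=\pi(N+A_2\tau x)=\pi(N+A_2r^2\iota(x))=\tilde u_2(r^2\iota(x))$, since $A_2\sigma=A_2$ and $|r^2\iota(x)|<r$. So $v=\tilde u_2\circ(r^2\iota)$ everywhere, and $\deg v=\deg\tilde u_2=d_2$. The map $u'$ of the lemma ($k$ on $B_r$, $w$ outside) differs from $\tilde u_1$ only in $B_{Lr}$, where both have energy $O(r^3)$ ($R$, hence $L$, is fixed). By Corollary 5 on $B_{Lr}$, $\deg u'=\deg\tilde u_1=d_1$.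

**Step 4: set up the energy balance.** By conformal invariance $E(w;B_r)=E(\tilde u_2;B_r^c)$, so
$$E(w)=\big[E(\tilde u_1)-E(\tilde u_1;B_{Lr})\big]+E(w;B_{Lr}\setminus B_r)+\big[E(\tilde u_2)-E(\tilde u_2;B_r)\big].$$
The map $v_R$ takes values in $\mathbb R^2=N^\perp$. Points $z\in N+\mathbb R^2$ have $|z|\ge1$, so $\|d\pi_z\|\le1$ and $E(w;B_{Lr}\setminus B_r)\le r^3\int_{1<|y|<L}|\nabla v_R|^3$. Since $d\pi_N$ is the projection onto $\mathbb R^2$, $E(\tilde u_1;B_{Lr})=\frac{4\pi}3(Lr)^3(|A_1|^3+o(1))$ and $E(\tilde u_2;B_r)=\frac{4\pi}3r^3(|A_2|^3+o(1))$. Lemma 7 gives $E(\tilde u_i)\le e_{d_i}+o(r^3)$. Writing $\frac{4\pi}3L^3|A_1|^3=\int_{1<|y|<L}|A_1|^3dy+\frac{4\pi}3|A_1|^3$ we obtain, as $r\to0$ with $R$ fixed,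
$$E(w)\le e_{d_1}+e_{d_2}+r^3\Big[J_R-\tfrac{4\pi}3|A_1|^3-\tfrac{4\pi}3|A_2|^3+o(1)\Big],\tag{9}$$
$$J_R=\int_{1<|y|<L}\big(|\nabla v_R|^3-|A_1|^3\big)dy .$$

**Step 5: estimate $J_R$.** Write $|\nabla v_R|^2=m+X_R$ with $X_R=2A_1:\nabla\phi_R+|\nabla\phi_R|^2\ge-m$. Multiplying $\sqrt{m+X}\le\sqrt m+\frac X{2\sqrt m}$ by $m+X\ge0$,
$$(m+X)^{3/2}\le m^{3/2}+\tfrac32\sqrt m\,X+\tfrac1{2\sqrt m}X^2.\tag{10}$$
*The linear term.* $\phi_R$ vanishes for $|y|\ge L$ and $A_1:\nabla\phi_R=a\,\partial_2(\phi_R)_2$. By the divergence theorem (outer normal $-y$ on $|y|=1$),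
$$\int_{|y|>1}2A_1:\nabla\phi_R=-2a\int_{|y|=1}e\,y_2^2=-\tfrac{4\pi}3\,2ae .$$
*Removing the cut-off.* $|\nabla\phi|=O(|y|^{-3})$, and $|\nabla(\phi_R-\phi)|\le|\nabla\phi|1_{|y|\ge R}+|\nabla\chi_R||\phi|\le C|y|^{-3}1_{|y|\ge R}$, since $|\nabla\chi_R|\le R^{-1}$ lives on $R\le|y|\le2R$. So $\nabla\phi_R\to\nabla\phi$ in $L^2\cap L^4(\{|y|>1\})$, and $X_R\to X:=2A_1:\nabla\phi+|\nabla\phi|^2$ in $L^2$. With (10),
$$\limsup_{R\to\infty}J_R\le\tfrac32\sqrt m\Big[-\tfrac{4\pi}3\,2ae+\int_{|y|>1}|\nabla\phi|^2\Big]+\frac1{2\sqrt m}\int_{|y|>1}X^2 .$$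
*Computing the integrals.* With $n=y/|y|$, $c=n_2$, $\varrho=|y|^{-3}$ we have $\nabla\phi_2=e\varrho(\mathbf e_2-3cn)$, so
$$|\nabla\phi|^2=e^2\varrho^2(1+3c^2),\qquad X=2ae\,\varrho(1-3c^2)+e^2\varrho^2(1+3c^2).$$
Since $s^2ds=\frac13d(s^3)$ and $s^3=\varrho^{-1}$, $\int_{|y|>1}(\cdot)\,dy=\frac{4\pi}3\int_0^1\langle\cdot\rangle\varrho^{-2}d\varrho$, with $\langle\cdot\rangle$ the average over the unit sphere. From $\langle c^2\rangle=\frac13$ and $\langle c^4\rangle=\frac15$,
$$\langle1+3c^2\rangle=2,\quad\langle(1-3c^2)^2\rangle=\tfrac45,\quad\langle(1-3c^2)(1+3c^2)\rangle=-\tfrac45,\quad\langle(1+3c^2)^2\rangle=\tfrac{24}5 .$$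
So $\int|\nabla\phi|^2=\frac{4\pi}3\,2e^2$. In $X^2$ the three terms carry $\varrho^2,\varrho^3,\varrho^4$, which integrate against $\varrho^{-2}d\varrho$ to $1,\frac12,\frac13$:
$$\int X^2=\tfrac{4\pi}3\Big(4a^2e^2\cdot\tfrac45-4ae^3\cdot\tfrac45\cdot\tfrac12+e^4\cdot\tfrac{24}5\cdot\tfrac13\Big)=\tfrac{4\pi}3\Big(\tfrac{16}5a^2e^2-\tfrac85ae^3+\tfrac85e^4\Big).$$
Hence $\limsup_{R\to\infty}\big[J_R-\frac{4\pi}3|A_1|^3-\frac{4\pi}3|A_2|^3\big]\le\frac{4\pi}3\Delta$, where
$$\Delta=-3\sqrt m\,ae+3\sqrt m\,e^2+\frac1{\sqrt m}\Big(\tfrac85a^2e^2-\tfrac45ae^3+\tfrac45e^4\Big)-m^{3/2}-(1+b^2)^{3/2}.\tag{11}$$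

**Step 6: $\Delta<0$.** Put $t=e^2/m$ and $s=ae/m$; both lie in $[0,1]$ because $a,e\le1\le m$. Since $1+b^2=1+(a+e)^2=m+2ae+e^2\ge m(1+t)$, dividing (11) by $m^{3/2}$ gives
$$m^{-3/2}\Delta\le-3s+\tfrac85s^2-\tfrac45st+3t+\tfrac45t^2-1-(1+t)^{3/2}\le-h(t),$$
$$h(t)=1+(1+t)^{3/2}-3t-\tfrac45t^2,$$
where we used $\frac85s^2\le3s$ and $st\ge0$. On $[0,1]$, $h'(t)=\frac32\sqrt{1+t}-3-\frac85t\le\frac32\sqrt2-3<0$. So $h(t)\ge h(1)=2\sqrt2-\frac{14}5>0$, because $(2\sqrt2)^2=8>7.84=(\frac{14}5)^2$. Hence $\Delta<0$. The critical value $t=1$ is the case $a=0$, $b=1$ that we tested before; the margin there is $2\sqrt2-2.8\approx0.028$.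

**Step 7: choose the parameters.** Fix $R$ so large that the bracket in (9) without $o(1)$ is negative; then choose $r$ small. We get $E(w)<e_{d_1}+e_{d_2}$ with $\deg w=d_1+d_2$. $\square$

## Attainment in every class: proof of Theorem 1

For $d=0$ constants are minimizers. Suppose some $d\neq0$ is not attained. By (3), $\{d:e_d\le M\}$ is finite for every $M$, so we may choose a non-attained $d\ne0$ with $e_d$ minimal among non-attained degrees. By Proposition 6, $d=d'+d''$ with $d',d''\ne0$ and $e_d\ge e_{d'}+e_{d''}$. As $e_{d'},e_{d''}\ge c_0>0$, both are strictly smaller than $e_d$, so both are attained. Proposition 8 then gives $e_d<e_{d'}+e_{d''}\le e_d$, a contradiction. $\square$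

Note that the induction runs over the value $e_d$, not over $|d|$: in a splitting $d=d'+d''$ one of $|d'|,|d''|$ may well exceed $|d|$.

## Compactness and the growth exponent $3/4$: proof of Theorem 2

*Part (a).* By Theorem 1 all $e_d$ are attained, so Proposition 8 applies to all $d_1,d_2\ne0$.

*Part (b).* Let $u_k$ be a minimizing sequence for $d\ne0$, normalized by (5), and let $u$ be the weak limit of a subsequence as in the proof of Proposition 6. That proof gives (8) and $d'=\deg u\ne0$. If $d''=d-d'\ne0$, then (8) contradicts (a). So $d''=0$, $\deg u=d$, and $E(u)\le e_d$ by (8), hence $E(u)=e_d=\lim E(u_k)$. Weak convergence and convergence of the $L^3$-norms of the gradients give strong convergence of the gradients; together with $u_k\to u$ in $L^3(S^3)$ this is strong convergence in $W^{1,3}(S^3)$. Now apply this to a sequence of minimizers: after conformal changes a subsequence converges strongly, and the limit has degree $d$ and energy $e_d$, so it is a minimizer. This is compactness of the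 set of minimizers modulo the conformal group.

*Part (c).* The lower bound is (3). For the upper bound, $d=0$ is trivial and $e_{-d}=e_d$, so let $d\ge1$.

**Step 1: square degrees.** The aim is $e_{n^2}\le C_1n^{3/2}$. Choose $n$ disjoint geodesic discs in $S^2$ of radius $\varrho_n\sim n^{-1/2}$. Let $\psi:[0,1]\to[0,\pi]$ be smooth and nondecreasing, linear near $0$ with $\psi(0)=0$, and equal to $\pi$ near $1$. On each disc, in geodesic polar coordinates, send $(s,\theta)$ to $(\psi(s/\varrho_n),\theta)$ with suitable orientation, using one fixed pole of the target; send the rest of $S^2$ to the antipode of that pole. The radial stretch is at most $C/\varrho_n$; the angular stretch is $\sin\psi(s/\varrho_n)/\sin s\le C/\varrho_n$. This gives a smooth map $g_n:S^2\to S^2$ of degree $n$ with Lipschitz constant at most $C\sqrt n$. With the Hopf map $\mathsf h$ ($\deg\mathsf h=\pm1$), $E(g_n\circ\mathsf h)\le Cn^{3/2}E(\mathsf h)$.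

For the degree, let $d\alpha=\mathsf h^*\omega$ with $\alpha$ smooth. Since $\int g_n^*\omega=4\pi n$, we may write $g_n^*\omega=n\omega+d\eta$ on $S^2$, so $(g_n\circ\mathsf h)^*\omega=d(n\alpha+\mathsf h^*\eta)$. Expand
$$\int(n\alpha+\mathsf h^*\eta)\wedge(n\,\mathsf h^*\omega+d\,\mathsf h^*\eta).$$
The terms $\mathsf h^*(\eta\wedge\omega)$ and $\mathsf h^*(\eta\wedge d\eta)$ are pullbacks of 3-forms on $S^2$, hence $0$, and $\int\alpha\wedge d\,\mathsf h^*\eta=\int d\alpha\wedge\mathsf h^*\eta=\int\mathsf h^*(\omega\wedge\eta)=0$. Only $n^2\int\alpha\wedge\mathsf h^*\omega$ survives, so $\deg(g_n\circ\mathsf h)=\pm n^2$. As $e_{-n^2}=e_{n^2}$, $e_{n^2}\le C_1n^{3/2}$.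

**Step 2: all degrees, by induction.** Write $d=n^2+k$ with $n=\lfloor\sqrt d\rfloor$, so $0\le k\le2n\le2\sqrt d$. By (a), and trivially if $k=0$ (with $e_0=0$),
$$e_d\le C_1d^{3/4}+e_k.$$
Let $K=\max\{C_1/(1-2^{-3/4}),\ \max_{1\le j\le16}e_j\}$. We show $e_d\le Kd^{3/4}$. For $1\le d\le16$ this is clear. For $d>16$ we have $k\le2\sqrt d<d$, so by induction $e_k\le Kk^{3/4}\le K\,2^{3/4}d^{3/8}$. Since $2^{3/4}d^{-3/8}\le2^{3/4}\cdot16^{-3/8}=2^{-3/4}$,
$$e_d\le C_1d^{3/4}+K\,2^{3/4}d^{3/8}\le\big(C_1+2^{-3/4}K\big)d^{3/4}\le Kd^{3/4},$$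
where the last inequality is the choice of $K$. $\square$
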